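# Repeated parts against distinct parts: the records of $f(n)/F(n)$

## 1. The factorizations of 36, and a conjecture about powers of two

Write $36$ in all possible ways as a product of integers greater than $1$, ignoring the order of the factors:
$$36,\quad 2\cdot18,\quad 3\cdot12,\quad 4\cdot9,\quad 6\cdot6,\quad 2\cdot2\cdot9,\quad 2\cdot3\cdot6,\quad 3\cdot3\cdot4,\quad 2\cdot2\cdot3\cdot3 .$$
There are nine. Four of them repeat a part; the five with pairwise distinct parts are $36,\ 2\cdot18,\ 3\cdot12,\ 4\cdot9,\ 2\cdot3\cdot6$.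

**Definition (factorizations).** A factorization of $n$ is a finite multiset of integers greater than $1$, called parts, whose product is $n$. Let $f(n)$ be the number of factorizations of $n$, and $F(n)$ the number of those whose parts are pairwise distinct. The empty multiset gives $f(1)=F(1)=1$. Put $\rho(n)=f(n)/F(n)$.

So $\rho(36)=9/5$. For a squarefree number no part can repeat, so $\rho=1$; for instance $f(30)=F(30)=5$. For a power of two, a factorization of $2^k$ is a partition of $k$. Hence, with $p(k)$ and $q(k)$ the numbers of partitions of $k$ into arbitrary and into distinct parts, $\rho(2^k)=p(k)/q(k)$: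

| $n$ | $1$ | $2$ | $4$ | $8$ | $16$ | $32$ | $64$ | $128$ |
|---|---|---|---|---|---|---|---|---|
| $f(n)$ | $1$ | $1$ | $2$ | $3$ | $5$ | $7$ | $11$ | $15$ |
| $F(n)$ | $1$ | $1$ | $1$ | $2$ | $2$ | $3$ | $4$ | $5$ |
| $\rho(n)$ | $1$ | $1$ | $2$ | $1.5$ | $2.5$ | $2.33\ldots$ | $2.75$ | $3$ |

**Definition (record).** The integer $n$ is a record if $\rho(n)>\rho(m)$ for all positive integers $m<n$.

We can find all records up to $36$ by hand. The value $\rho(n)$ depends only on the exponents in the prime factorization of $n$. Up to $36$ the shapes that occur, with distinct primes $p,q,r$, are: squarefree ($\rho=1$), $p^2$ ($2$), $p^3$ ($3/2$), $p^4$ ($5/2$), $p^5$ ($7/3$), $p^2q$ (for $12$: $f=4$, $F=3$, so $4/3$), $p^3q$ (for $24$: $f=7$, $F=5$, so $7/5$), and $p^2q^2$ ($9/5$). So the records up to $36$ are $1,4,16$. The powers $2,8,32$ are not records, and $36$ loses clearly to the much smaller $16$.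

It is known that $\rho(n)\le 2^{\Omega(n)/2}$, where $\Omega(n)$ counts prime factors with multiplicity; since $2^{\Omega(n)}\le n$, this suggests that large values of $\rho$ come from packing many prime factors into a small number. The following conjecture comes from "On the ratio between two factorization functions" (http://www.impan.pl/shop/publication/transaction/download/product/115438).

**Conjecture.** A positive integer $n$ is a record if and only if $n$ is a power of $2$ other than $2$, $8$, or $32$.

The conjecture is false, and both implications fail. Throughout, $\log$ is the natural logarithm and $\omega(n)$ is the number of distinct primes dividing $n$. We shall prove three theorems.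

**Theorem 1 (disproof).** (a) There is a record that is not a power of $2$ and is at most $6^{6\cdot10^{12}}$. (b) For every integer $k$ with $1.6\cdot10^{13}\le k\le8\cdot10^{13}$, $2^k$ is not a record.

**Theorem 2 (true growth rate).** As $x\to\infty$,
$$\max_{n\le x}\log\rho(n)=\log x\cdot\exp\!\big(-(2+o(1))\sqrt{\log 2\,\log\log x}\big).$$
For fixed $0<\theta\le1$,
$$\max_{n\le x,\ \omega(n)\le\theta\sqrt{\log\log x/\log2}}\log\rho(n)=\log x\cdot\exp\!\big(-(\theta+\tfrac1\theta+o(1))\sqrt{\log 2\,\log\log x}\big).$$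

**Theorem 3.** There are infinitely many records, and every record $n$ satisfies $\omega(n)\ge(1-o(1))\sqrt{\log\log n/\log2}$ as $n\to\infty$. In particular, for each $r$ only finitely many records have at most $r$ distinct prime factors; so only finitely many powers of $2$ are records, and all sufficiently large records are not powers of $2$.

## 2. Monotonicity, pairing of equal parts, and the size of $\rho(2^k)$

**Lemma 1 (monotonicity).** If $m\mid n$, then $f(m)\le f(n)$ and $F(m)\le F(n)$.

Proof. For $m=1$ this is clear, since $\{n\}$ (or the empty multiset, if $n=1$) is a distinct factorization of $n$. For $m>1$, take a factorization of $m$ and multiply one copy of its largest part by $n/m$. The result is a factorization of $n$, and the enlarged part is still a largest part. So the original is recovered by dividing a largest part by $n/m$, and the map is injective. If the parts were distinct, they stay distinct. $\square$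

For example, $m=6$, $n=12$: the factorizations $6$ and $2\cdot3$ go to $12$ and $2\cdot6$.

**Pairing equal parts.** Let a factorization have multiplicities $m_c$, $c>1$. Write $m_c=2m'_c+\epsilon_c$ with $m'_c=\lfloor m_c/2\rfloor$ and $\epsilon_c\in\{0,1\}$. Let $\mathcal H$ be the multiset with multiplicities $m'_c$, let $h$ be its product, and let $D=\{c:\epsilon_c=1\}$. Then $\mathcal H$ is a factorization of $h$ and $D$ is a distinct factorization of $n/h^2$. Conversely, the pair $(\mathcal H,D)$ determines the factorization, and every such pair arises. Hence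
$$f(n)=\sum_{h^2\mid n}f(h)\,F(n/h^2).\tag{1}$$
For $n=36$ the values $h=1,2,3,6$ contribute $F(36)+f(2)F(9)+f(3)F(4)+f(6)F(1)=5+1+1+2=9$.

The repeated parts are what make $\rho$ large, and (1) isolates them. We shall use it twice: as an identity of generating functions in the lower bound, and, with randomness added, in the upper bound.

**Lemma 2.** For every $k\ge1$, $\log\rho(2^k)\le\log p(k)\le\pi\sqrt{2k/3}\le2.566\sqrt k$.

Proof. Since $q(k)\ge1$, $\rho(2^k)\le p(k)$. For $s>0$, $p(k)e^{-sk}\le\prod_{j\ge1}(1-e^{-js})^{-1}$, so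
$$\log p(k)\le sk+\sum_{j\ge1}\sum_{m\ge1}\frac{e^{-mjs}}m=sk+\sum_{m\ge1}\frac1m\cdot\frac{1}{e^{ms}-1}\le sk+\sum_{m\ge1}\frac1{m^2s}=sk+\frac{\pi^2}{6s}.$$
Take $s=\pi/\sqrt{6k}$. Both terms equal $\pi\sqrt{k/6}$, and the sum is $2\pi\sqrt{k/6}=\pi\sqrt{2k/3}$. Finally $\pi\sqrt{2/3}=2.5650\ldots$ $\square$

## 3. Several primes at once: the generating function and what it does not give

Let $p_1<\dots<p_r$ be the first $r$ primes and $N=p_1\cdots p_r$. For $v\in\mathbb Z_{\ge0}^r$ write $|v|=\sum_i v_i$ and $p^v=\prod_i p_i^{v_i}$. An integer greater than $1$ built from these primes is $p^v$ with $v\ne0$, so a factorization of $p^u$ is a multiset of nonzero vectors with sum $u$. For instance, with $r=2$, the factorization $2\cdot6$ of $12$ is $(2,1)=(1,0)+(1,1)$.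

For $t>0$ put $w_v=e^{-t|v|}$. Then
$$P(t)=\prod_{v\ne0}(1-w_v)^{-1}=\sum_{v\ge0}f(p^v)e^{-t|v|},\qquad Q(t)=\prod_{v\ne0}(1+w_v)=\sum_{v\ge0}F(p^v)e^{-t|v|}.$$
Both products converge, because $\sum_{v\ne0}w_v=(1-e^{-t})^{-r}-1<\infty$. Since $(1-w)(1+w)=1-w^2$ and $w_v^2=e^{-2t|v|}$,
$$\frac{P(t)}{Q(t)}=P(2t).\tag{2}$$
This is (1) in generating-function form. Moreover
$$\log P(2t)\ge\sum_{v\ne0}e^{-2t|v|}=(1-e^{-2t})^{-r}-1\ge(2t)^{-r}-1.\tag{3}$$

**A heuristic comparison.** For $r=1$, (3) has size $1/t$ and for $r=2$ it has size $1/t^2$. We shall see that the weights $e^{-t|v|}$ concentrate on exponents of size about $t^{-r-1}$ for fixed $r$. So with $\Lambda$ denoting the logarithm of the integer in question, one prime should give $\log\rho$ of order $\Lambda^{1/2}$ (Lemma 2 proves the upper half of this), while two primes should give order $\Lambda^{2/3}$. If this is right, powers of $6$ must eventually beat powers of $2$, even though $36$ loses to $16$.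

**Where the sensible first attempt stops.** We want $f(N^a)/F(N^a)$ to be large for one specific $a$. The series give upper bounds for single coefficients at once: all terms are nonnegative, so $F(N^a)\le e^{tra}Q(t)$. But for $f(N^a)$ we need a lower bound, and the size of $P(t)=\sum f(p^v)e^{-t|v|}$ says only that the weighted values of $f$ are large in total. It does not say where the mass lies, nor that any of it lies on the diagonal vector $(a,\dots,a)$.

The way past this is to read $f(p^v)e^{-t|v|}/P(t)$ as a probability distribution. Chebyshev's inequality puts half of the mass into a box whose side is tiny compared with its distance from the origin. Lemma 1 then lets us replace every vector in the box by the top corner $(a,\dots,a)$. The cost is a factor for the number of vectors in the box and a factor for its diameter.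

## 4. A random factorization and the lower bound for $\rho(N^a)$

Put
$$\mu=\sum_{v\ne0}\frac{v_1w_v}{1-w_v},\qquad\sigma^2=\sum_{v\ne0}\frac{v_1^2w_v}{(1-w_v)^2}.$$

**Closed forms.** This step turns $\mu$ and $\sigma^2$ into single sums. Expand $\frac w{1-w}=\sum_{m\ge1}w^m$ and $\frac w{(1-w)^2}=\sum_{m\ge1}mw^m$, and set $z=e^{-mt}$, so that $w_v^m=z^{|v|}$. The sum over each of $v_2,\dots,v_r$ contributes $(1-z)^{-1}$. The sum over $v_1$ is $\sum_kkz^k=\frac z{(1-z)^2}$, respectively $\sum_kk^2z^k=\frac{z(1+z)}{(1-z)^3}$. With $1+z\le2$ this gives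
$$\mu=\sum_{m\ge1}\frac{e^{-mt}}{(1-e^{-mt})^{r+1}},\qquad\sigma^2\le2\sum_{m\ge1}\frac{m\,e^{-mt}}{(1-e^{-mt})^{r+2}}.\tag{4}$$
Both are finite.

**Lemma 3.** With $a=\lfloor\mu+\sqrt{2r}\,\sigma\rfloor$,
$$\log\rho(N^a)\ \ge\ (2t)^{-r}-1-2\sqrt2\,r^{3/2}t\sigma-r\log(a+1)-\log2.$$

**Step 1: the random vector.** We build a random factorization whose law is the weight in $P(t)$. Let $M_v$, $v\ne0$, be independent with $\Pr(M_v=k)=(1-w_v)w_v^k$ for $k\ge0$. Since $\Pr(M_v\ge1)=w_v$ is summable, Borel–Cantelli shows that almost surely only finitely many $M_v$ are nonzero, so $V=\sum_vM_vv$ is finite. A given choice of values $k_v$, finitely many nonzero, with $\sum k_vv=u$ has probability $\prod_v(1-w_v)w_v^{k_v}=e^{-t|u|}/P(t)$. There are $f(p^u)$ such choices, so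
$$\Pr(V=u)=\frac{f(p^u)e^{-t|u|}}{P(t)}.$$
The variable $M_v$ has mean $\frac{w_v}{1-w_v}$ and variance $\frac{w_v}{(1-w_v)^2}$. By independence, and monotone convergence applied to the first and second moments of the partial sums, the coordinate $V_1$ has mean $\mu$ and variance $\sigma^2$. By symmetry so has every $V_i$.

**Step 2: concentration in a box.** We locate half of the mass. Put $b=\mu-\sqrt{2r}\,\sigma$ and $B=\mu+\sqrt{2r}\,\sigma$. By Chebyshev, $\Pr(|V_i-\mu|\ge\sqrt{2r}\,\sigma)\le\frac1{2r}$, and summing over $i\le r$,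
$$\Pr(b<V_i<B\ \text{for all }i)\ge\tfrac12.$$

**Step 3: moving to the corner.** We compare every vector in the box with $(a,\dots,a)$. An integer vector $u\ge0$ in the box has $u_i\le\lfloor B\rfloor=a$, so there are at most $(a+1)^r$ of them. For each, $p^u\mid N^a$, so $f(p^u)\le f(N^a)$ by Lemma 1. Also $|u|\ge rb$, hence $e^{-t|u|}\le e^{-trb}$. Therefore
$$\tfrac12\le(a+1)^r\,f(N^a)\,\frac{e^{-trb}}{P(t)}.$$

**Step 4: division.** We combine this with the upper bound for $F$. From $F(N^a)e^{-tra}\le Q(t)$ and (2),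
$$\rho(N^a)\ge\frac{P(t)}{Q(t)}\cdot\frac{e^{trb}e^{-tra}}{2(a+1)^r}=\frac{P(2t)\,e^{-tr(a-b)}}{2(a+1)^r}.$$
Here $a-b\le B-b=2\sqrt{2r}\,\sigma$, so $tr(a-b)\le2\sqrt2\,r^{3/2}t\sigma$. Take logarithms and insert (3). $\square$

## 5. Powers of 6 overtake powers of 2: proof of Theorem 1

Take $r=2$, $N=6$, $t=10^{-4}$, and $a$ as in Lemma 3.

**Step 1: the size of $a$ and $\sigma$.** We need upper bounds for both. From $e^s\ge1+s$ we get $1-e^{-s}\ge\frac s{1+s}$ for $s>0$. The function $e^{-s}(1+s)^3$ has its maximum over $s>0$ at $s=2$, equal to $27e^{-2}<4$, and $e^{-s}(1+s)^4$ has its maximum at $s=3$, equal to $256e^{-3}<13$. Apply (4) with $s=mt$: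
$$\mu\le\sum_{m\ge1}\frac{4}{(mt)^3}=4\zeta(3)t^{-3}\le5\cdot10^{12},\qquad\sigma^2\le2\sum_{m\ge1}\frac{13\,m}{(mt)^4}=26\,\zeta(3)t^{-4}\le32\,t^{-4},$$
since $\zeta(3)<1.2021$. So $\sigma\le6\cdot10^8$, and since $\sqrt{2r}=2$,
$$a\le5\cdot10^{12}+2\cdot6\cdot10^8<6\cdot10^{12}.$$

**Step 2: the lower bound at $6^a$.** Insert this in Lemma 3. Here $(2t)^{-2}=2.5\cdot10^7$, $2\sqrt2\,r^{3/2}=8$, and $2\log(a+1)<60$. Hence
$$\log\rho(6^a)\ge2.5\cdot10^7-1-8\cdot10^{-4}\cdot6\cdot10^8-60-1>2.4\cdot10^7.\tag{5}$$

**Step 3: part (a).** We show that $6^a$ beats every power of $2$ up to it. If $2^k\le6^a$, then $k\le a\log6/\log2<2.585\cdot6\cdot10^{12}<1.56\cdot10^{13}$, so Lemma 2 gives (for $k\ge1$; for $k=0$ trivially)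
$$\log\rho(2^k)\le2.566\sqrt{1.56\cdot10^{13}}<1.1\cdot10^7<\log\rho(6^a).$$
Let $m^*$ be the least integer in $[1,6^a]$ at which $\rho$ attains its maximum over $[1,6^a]$. By minimality $\rho(m)<\rho(m^*)$ for all $m<m^*$, so $m^*$ is a record. Since $\rho(m^*)\ge\rho(6^a)$, it is not a power of $2$. And $m^*\le6^a\le6^{6\cdot10^{12}}$.

**Step 4: part (b).** We show that a whole range of powers of $2$ beyond $6^a$ still lies below it in $\rho$. Let $1.6\cdot10^{13}\le k\le8\cdot10^{13}$. Then $k>1.56\cdot10^{13}$, so $2^k>6^a$ by Step 3. But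
$$\log\rho(2^k)\le2.566\sqrt{8\cdot10^{13}}<2.3\cdot10^7<\log\rho(6^a).$$
So $2^k$ is not a record. $\square$

Part (a) refutes "every record is a power of $2$". Part (b) refutes "every power of $2$ other than $2,8,32$ is a record".

## 6. Letting the number of primes grow: the lower bounds in Theorem 2

Let $\Lambda=\log x$ and $R=\sqrt{\log\Lambda/\log2}$. Then
$$\Lambda=2^{R^2},\qquad 2^{-cR}=\exp\!\big(-c\sqrt{\log2\,\log\log x}\big),\qquad R=\sqrt{\log\log x/\log 2}.$$
So Theorem 2 says that the maximum of $\log\rho$ is $\Lambda2^{-(2+o(1))R}$, and $\Lambda2^{-(\theta+1/\theta+o(1))R}$ under the restriction $\omega(n)\le\theta R$.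

Why should this be so? In Lemma 3 the gain is $(2t)^{-r}$, while $\log N^a$ is about $t^{-r-1}$ up to factors polynomial in $r$. If $\log N^a\approx\Lambda$, then $t\approx\Lambda^{-1/(r+1)}\approx2^{-R^2/r}$, and the gain is $2^{-r}t\cdot t^{-r-1}\approx\Lambda\,2^{-(r+R^2/r)}$. With $r=\theta R$ the exponent is $-(\theta+1/\theta)R$, best at $\theta=1$. We now make this exact.

Fix $0<\theta\le1$ and put
$$r=\lfloor\theta R\rfloor,\qquad t=\Big(\frac{8r^2}\Lambda\Big)^{1/(r+1)}.$$
Then $\log_2(1/t)=\frac{R^2-3-2\log_2r}{r+1}=\big(\frac1\theta+o(1)\big)R$. So for $x$ large, $r\ge2$ and $t\le(r+3)^{-2}$; we assume both.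

**Step 1: bounds for $\mu$ and $\sigma^2$ with $r$ growing.** We need constants independent of $r$. Let $\ell\in\{r+1,r+2\}$. From $(1-e^{-s})^{-1}\le1+\frac1s=\frac{1+s}s$: if $s\le\frac1{r+2}$, then $(1+s)^\ell\le(1+\frac1{r+2})^{r+2}\le e$; if $s>\frac1{r+2}$, then $1+\frac1s<r+3$. Hence
$$\frac{e^{-s}}{(1-e^{-s})^\ell}\le e\,s^{-\ell}\quad\big(s\le\tfrac1{r+2}\big),\qquad\frac{e^{-s}}{(1-e^{-s})^\ell}\le(r+3)^\ell e^{-s}\quad\big(s>\tfrac1{r+2}\big).$$
Put $s=mt$, add the two bounds for every $m$, and use
$$\sum_{m\ge1} e^{-mt}=\frac1{e^t-1}\le\frac1t,\qquad\sum_{m\ge1} me^{-mt}=\frac{1}{(2\sinh(t/2))^{2}}\le t^{-2},$$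
as well as $\sum_m m^{-r-1}=\sum_m m\cdot m^{-r-2}\le\zeta(3)$, valid because $r\ge2$. From (4),
$$\mu\le e\,\zeta(3)t^{-r-1}+(r+3)^{r+1}t^{-1},\qquad\sigma^2\le2\big(e\,\zeta(3)t^{-r-2}+(r+3)^{r+2}t^{-2}\big).$$
Since $r+3\le t^{-1/2}$ and $r\ge2$, we have $(r+3)^{r+2}\le t^{-(r+2)/2}\le t^{-r}$, and likewise $(r+3)^{r+1}\le t^{-r}$. As $e\,\zeta(3)<3.3$,
$$\mu\le5t^{-r-1},\qquad\sigma^2\le9t^{-r-2}.$$

**Step 2: $N^a$ is at most $x$.** We check that Lemma 3 produces an admissible integer. First,
$$a\le5t^{-r-1}+3\sqrt{2r}\,t^{-(r+2)/2}\le8t^{-r-1},$$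
because the second term is $3t^{-r-1}\cdot\sqrt{2r}\,t^{r/2}$ and $\sqrt{2r}\,t^{r/2}\le\sqrt{2r}\,t\le\sqrt{2r}(r+3)^{-2}\le1$. Bertrand's postulate gives $p_i\le2^i$, so $\log N\le\frac{r(r+1)}2\log2\le r^2$. Therefore
$$\log N^a\le8r^2t^{-r-1}=\Lambda,$$
so $N^a\le x$. Also $\omega(N^a)\le r\le\theta R$.

**Step 3: the gain and the errors.** The main term in Lemma 3 is
$$(2t)^{-r}=2^{-r}\,t\cdot t^{-r-1}=2^{-r}\,t\,\frac\Lambda{8r^2}=\Lambda\,2^{-(\theta+1/\theta+o(1))R}.$$
The errors: $2\sqrt2\,r^{3/2}t\sigma\le6\sqrt2\,r^{3/2}t^{-r/2}\le9r^{3/2}t^{-(r+1)/2}\le9r^{3/2}\Lambda^{1/2}$; and $a+1\le8t^{-r-1}+1=\Lambda/r^2+1$, so $r\log(a+1)=O(R^3)$. In total they are $O(r^{3/2}\Lambda^{1/2})$, negligible against $\Lambda2^{-O(R)}$ since $\Lambda^{1/2}=2^{R^2/2}$. This proves the lower bound in the second formula of Theorem 2. The case $\theta=1$ gives the lower bound in the first. $\square$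

## 7. The upper bound: counting squares, and why one must count them at random

From (1) and Lemma 1, $F(n/h^2)\le F(n)$, so
$$\rho(n)\le\sum_{h^2\mid n}f(h).$$
For $n=36$ this reads $1.8\le5$. As a route to Theorem 2 it fails at a definite place. Take $n=N^2$ with $N=p_1\cdots p_r$. The sum contains $f(N)$, the number of partitions of an $r$-element set. Placing $1,\dots,k$ in separate blocks and distributing the other $r-k$ elements freely shows $f(N)\ge k^{r-k}$. With $k=\lfloor r/\log r\rfloor$ this gives $\log f(N)\ge(1+o(1))r\log r$. By Chebyshev's estimates $\log p_r=(1+o(1))\log r$, so $\log n=2\log N\le(2+o(1))r\log r$. Hence the logarithm of the right side is at least $(\frac12+o(1))\log n$, and nothing like the factor $2^{-(2+o(1))R}$ is saved. The sum gives full weight to every $h$ and every factorization $\mathcal H$ of it, although most of these may hardly ever be the paired-off part of a factorization of $n$.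

The remedy is to keep the decomposition into $\mathcal H$ and $D$, but to apply it to a uniformly random factorization and pay only for the entropy of $\mathcal H$.

**Entropy.** For a random variable $Z$ with countably many values, $H(Z)=-\sum_z\Pr(Z=z)\log\Pr(Z=z)$. We use four textbook facts. First, $H(Z)\le\log k$ if $Z$ takes at most $k$ values, with equality if $Z$ is uniform on $k$ values. Second, $H(Z)\le H(Z')$ if $Z$ is a function of $Z'$. Third, $H(Z_1,\dots,Z_k)\le\sum H(Z_i)$. Fourth, Gibbs' inequality: $H(Z)\le-\sum_z\Pr(Z=z)\log g_z$ for every probability distribution $(g_z)$ with all $g_z>0$.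

**Setting.** From now on $x$ is large, $3\le n\le x$ (for $n\le2$, $\rho(n)=1$), and $X$ is a uniformly random factorization of $n$. Let $m_d$ be the multiplicity of the part $d>1$ in $X$, and
$$\beta(d)=\frac{f(n/d)}{f(n)}\ \text{ if }d\mid n,\qquad\beta(d)=0\ \text{ otherwise},\qquad\xi_d=E\,m_d .$$

**Lemma 4.** (i) For every finite multiset $S$ of integers greater than $1$, the probability that $X$ contains $S$ as a sub-multiset is $\beta(\prod S)$. In particular $\Pr(m_d\ge i)=\beta(d^i)$. (ii) If $d'\mid d$, then $\beta(d')\ge\beta(d)$. (iii) $\xi_d=\sum_{i\ge1}\beta(d^i)$; $\xi_{d'}\ge\xi_d$ if $d'\mid d$, $d'>1$; and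
$$\sum_{d>1}\xi_d\log d=\log n\le\Lambda,\qquad\sum_{d>1}\beta(d)\log d\le\Lambda,\qquad\sum_{d>1}\beta(d)\le2\Lambda.$$

Proof. (i) Deleting $S$ is a bijection from the factorizations of $n$ containing $S$ to the factorizations of $n/\prod S$; if $\prod S\nmid n$ there are none. (ii) If $d\mid n$, then $n/d$ divides $n/d'$, and Lemma 1 applies; if $d\nmid n$, then $\beta(d)=0$. (iii) $E\,m_d=\sum_i\Pr(m_d\ge i)$, and $d'^i\mid d^i$ gives the comparison by (ii). Always $\sum_dm_d\log d=\log n$; take expectations. Finally $\beta(d)\le\xi_d$, and $\log d\ge\log2\ge\frac12$. $\square$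

For $n=36$: $\Pr(m_2\ge2)=\beta(4)=f(9)/f(36)=2/9$, and indeed two of the nine factorizations, $2\cdot2\cdot9$ and $2\cdot2\cdot3\cdot3$, contain two $2$'s. Note that the probability in (i) depends only on the product of $S$. This will be decisive in Section 9.

**Lemma 5.** With $m'_c=\lfloor m_c/2\rfloor$,
$$\log\rho(n)\le\sum_{c>1}H(m'_c),\qquad E\,m'_c=\xi_{c^2}.\tag{6}$$

Proof. Form $\mathcal H$, $h$, $D$ from $X$ as in Section 2. Let $Y$ be $D$ with its largest element multiplied by $h^2$; if $D=\emptyset$, put $Y=\{n\}$. In both cases $Y$ is a distinct factorization of $n$. The pair $(Y,\mathcal H)$ determines $X$: it gives $h$; if $h^2=n$ then $D=\emptyset$; if $h^2\ne n$ then $D\ne\emptyset$, and dividing the largest element of $Y$ by $h^2$ returns $D$. Now $X$ is uniform on $f(n)$ values and $Y$ takes at most $F(n)$ values, so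
$$\log f(n)=H(X)\le H(Y,\mathcal H)\le H(Y)+H(\mathcal H)\le\log F(n)+\sum_{c>1}H(m'_c).$$
The mean is $\sum_{i\ge1}\Pr(m_c\ge2i)=\sum_{i\ge1}\beta(c^{2i})=\xi_{c^2}$. $\square$

For $n=36$, the factorizations $2\cdot2\cdot9,\ 3\cdot3\cdot4,\ 6\cdot6,\ 2\cdot2\cdot3\cdot3$ all have $Y=\{36\}$, with $\mathcal H=\{2\},\{3\},\{6\},\{2,3\}$; the other five have $\mathcal H=\emptyset$ and $Y=X$. The pairs are indeed all different.

## 8. Parts with many primes, and a reduction for the rest

The means in (6) are means at squares, $\xi_{c^2}$, whereas Lemma 4(iii) controls a sum over all integers. A square $c^2$ has many divisors $c^2/u$ close to it at which $\xi$ is at least as large. This gives a saving of $2^{\omega(c)}$.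

**The map $(c,u)\mapsto c^2/u$.** Let $\mathrm{rad}(c)$ be the product of the primes dividing $c$. On pairs with $c>1$, $u\mid\mathrm{rad}(c)$, this map is injective: the primes with odd exponent in $c^2/u$ are exactly the primes of $u$, so $u$, and then $c$, is recovered. Also $c^2/u\ge c^2/\mathrm{rad}(c)\ge c>1$. For $c=6$ the values are $36,18,12,6$.

**Step 1: parts with $\omega(c)\ge2R$.** The aim is
$$\sum_{\omega(c)\ge2R}H(m'_c)\le2^{-2R}(2\Lambda+\log2).\tag{7}$$
Let $G(y)=(1+y)\log(1+y)-y\log y$, $G(0)=0$. It is increasing, since $G'(y)=\log\frac{1+y}y>0$. Let $Z\ge0$ be integer-valued with mean $y$. Gibbs' inequality against the geometric law $(1-\eta)\eta^k$ gives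
$$H(Z)\le-y\log\eta-\log(1-\eta)\qquad(0<\eta<1).$$
For $y>0$, the choice $\eta=\frac y{1+y}$ gives $H(Z)\le G(y)$, and for $y=0$ both sides of this are $0$. Moreover $G(y)$ is itself the entropy of the geometric law of mean $y$, so the displayed inequality applied to that law gives $G(y)\le-y\log\eta-\log(1-\eta)$ for every $0<\eta<1$. For each integer $k\ge2$ use this with $y=\xi_k$ and $\eta=k^{-2}$:
$$\sum_{k\ge2}G(\xi_k)\le2\sum_{k\ge2}\xi_k\log k-\sum_{k\ge2}\log\Big(1-\frac1{k^2}\Big)\le2\Lambda+\log2,$$
because $\prod_{k\ge2}(1-k^{-2})=\frac12$. Finally, for $u\mid\mathrm{rad}(c)$ we have $\xi_{c^2/u}\ge\xi_{c^2}$, and there are $2^{\omega(c)}$ such $u$. So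
$$\sum_{\omega(c)\ge2R}H(m'_c)\le\sum_{\omega(c)\ge2R}G(\xi_{c^2})\le2^{-2R}\sum_{c>1}\sum_{u\mid\mathrm{rad}(c)}G(\xi_{c^2/u})\le2^{-2R}\sum_{k\ge2}G(\xi_k),$$
the last inequality by injectivity. This is (7).

**Step 2: for $\omega(c)<2R$, from entropy to a sum of probabilities.** The saving $2^{-\omega(c)}$ is now too weak alone, and we first simplify the sum. Let $\mathcal D=\{d>1:d^2\mid n,\ \omega(d)<2R\}$, let $\kappa(d)$ be the number of $i\ge1$ such that $d$ is an $i$-th power, and put
$$s=\sum_{d\in\mathcal D}\kappa(d)\beta(d^2),\qquad W=\sum_{d\in\mathcal D}\kappa(d).$$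
For example, $\kappa(64)=4$ ($i=1,2,3,6$). We claim
$$\sum_{\omega(c)<2R}H(m'_c)\le(s+1)\log(eW)=(s+1)\cdot O(R^3)\tag{8}$$
if $\mathcal D\ne\emptyset$, while the left side is $0$ if $\mathcal D=\emptyset$.

The variable $m'_c$ is determined by the indicators of the events $m'_c\ge i$, of probability $\beta(c^{2i})$. The entropy of an indicator of probability $y$ is $-y\log y-(1-y)\log(1-y)\le\varphi(y)$, where $\varphi(y)=y\log(e/y)$ and $\varphi(0)=0$; here we used $\log\frac1{1-y}\le\frac1{1-y}-1=\frac y{1-y}$. So $H(m'_c)\le\sum_i\varphi(\beta(c^{2i}))$. Put $d=c^i$. Then $\omega(d)=\omega(c)$, only $d$ with $d^2\mid n$ contribute, and each $d$ arises from $\kappa(d)$ pairs $(c,i)$. Hence the left side of (8) is at most $\sum_{d\in\mathcal D}\kappa(d)\varphi(\beta(d^2))$, which is $0$ if $\mathcal D=\emptyset$. Otherwise, as $\varphi''(y)=-1/y<0$, Jensen's inequality with weights $\kappa(d)/W$ gives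
$$\sum_{d\in\mathcal D}\kappa(d)\varphi(\beta(d^2))\le W\varphi(s/W)=s\log\frac{eW}s .$$
Note $0<s\le W$ and $W\ge1$. If $s\ge1$, this is at most $s\log(eW)$. If $s<1$, the function $s\mapsto s\log(eW/s)$ has derivative $\log(W/s)\ge0$ on $(0,W]$, so its value is at most its value $\log(eW)$ at $s=1$. In both cases it is at most $(s+1)\log(eW)$.

It remains to bound $W$. The number of prime powers greater than $1$ dividing $n$ is $\Omega(n)\le\log_2n\le2\Lambda$. Every $d\in\mathcal D$ is a product of at most $2R$ of them, so $|\mathcal D|\le(1+2\Lambda)^{2R}$. If $d=c^i$ with $c\ge2$, then $i\le\log_2d\le2\Lambda$, so $\kappa(d)\le2\Lambda$. Thus $W\le2\Lambda(1+2\Lambda)^{2R}$ and $\log(eW)=O(R\log\Lambda)=O(R^3)$.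

## 9. Two bounds for $\sum\beta(d^2)$, and the exchange of $d^2$ for its primes

**Classes.** We sort $\mathcal D$ by number of primes and by size. For $1\le j<2R$ and an integer $b\ge0$ let $M=2^b$, and let $\mathcal D_{j,b}$ be the set of $d\in\mathcal D$ with $\omega(d)=j$ and $M\le\log d<2M$ (for $b\ge1$), or $\log d<2$ (for $b=0$). Since $\log2\ge\frac12$, always $M/2\le\log d<2M$. Because $d^2\mid n$ we have $\log d\le\Lambda/2$, so a nonempty class has $b\le R^2$. Thus there are $O(R^3)$ nonempty classes. Put $s_{j,b}=\sum_{d\in\mathcal D_{j,b}}\beta(d^2)$.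

**Bound A.** $s_{j,b}\le2^{-j}\cdot2\Lambda/M$.

Proof. By Lemma 4(ii), $2^j\beta(d^2)\le\sum_{u\mid\mathrm{rad}(d)}\beta(d^2/u)$. Over all $d\in\mathcal D_{j,b}$ and $u$, the numbers $k=d^2/u$ are distinct, and $\log k\ge\log d\ge M/2$. Hence
$$2^js_{j,b}\le\sum_{\log k\ge M/2}\beta(k)\le\frac2M\sum_{k>1}\beta(k)\log k\le\frac{2\Lambda}M.\qquad\square$$

Bound A saves $2^{-(j+b)}$, enough when $j+b$ is near $2R$ or larger. If $j+b$ is smaller, then $jb\le(\frac{j+b}2)^2$ is smaller than $R^2$, so $M^j=2^{jb}$ is a smaller power of $\Lambda=2^{R^2}$. This suggests simply counting the $d$ in the class, with $\beta\le1$. Each exponent $\alpha\geq 1$ in $d$ satisfies $\alpha\log2\le\log d<2M$, so $\alpha<2M/\log2<3M$, and we get: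

**Bound B′.** $s_{j,b}\le2^{\omega(n)}(3M)^j$.

Proof. There are at most $2^{\omega(n)}$ choices for the set of primes of $d$, and at most $(3M)^j$ choices of exponents. $\square$

This is enough when $\omega(n)=O(R)$. In general it breaks on the factor $2^{\omega(n)}$: for $n=(p_1\cdots p_r)^2$ we have $\omega(n)=r$ while $\log n\le(2+o(1))r\log r$, so $2^{\omega(n)}$ is far larger than $\log n$. The primes of $d$ must be taken from a small set. The idea is that by Lemma 4(i) the part $d^2$ may be exchanged for any multiset of parts with the same product without changing probabilities, so exchange it for one that displays the primes of $d$ as parts of $X$. If $X$ has few prime parts, then few $d$ are possible. If $X$ has many prime parts, a different injection yields a large saving.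

**Bound B.** For every integer $K\ge0$: $s_{j,b}\le2^{-K}\cdot2\Lambda+2^{K+j}(3M)^j$.

**Step 1: the exchange.** We replace the event that $d^2$ is a part by one that reveals the primes of $d$. Let $\mathcal P(X)$ be the set of primes that occur as parts of $X$. For $d\in\mathcal D_{j,b}$ let $S_d=\{p\in\mathcal P(X):p\nmid d\}$ and $N_d=|S_d|$. Let $U_d$ be the event $m_{d^2}\ge1$. Let $V_d$ be the event that $X$ contains, as a sub-multiset, the multiset consisting of $d^2/\mathrm{rad}(d)$ together with all primes $p\mid d$, each once. (If $d=p$ this is $\{p,p\}$.) Both multisets have product $d^2$.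

Let $T$ be a finite set of primes not dividing $d$. The elements of $T$ differ from $d^2$, from $d^2/\mathrm{rad}(d)$, and from the primes dividing $d$. So the event "$U_d$ and $T\subset\mathcal P(X)$" says that $X$ contains the multiset $\{d^2\}$ enlarged by $T$, and similarly for $V_d$. By Lemma 4(i),
$$\Pr(U_d,\ T\subset S_d)=\beta\Big(d^2\prod_{p\in T}p\Big)=\Pr(V_d,\ T\subset S_d).$$
Since $S_d$ is a subset of the finite set of primes dividing $n$, inclusion–exclusion turns these equalities for all $T$ into $\Pr(U_d,S_d=T)=\Pr(V_d,S_d=T)$ for all $T$. Hence $\Pr(U_d,N_d<K)=\Pr(V_d,N_d<K)$, and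
$$\beta(d^2)=\Pr(U_d)=\Pr(U_d,N_d\ge K)+\Pr(V_d,N_d<K).\tag{9}$$
For a small check take $n=12$, $d=2$. Among the factorizations $12,\ 2\cdot6,\ 3\cdot4,\ 2\cdot2\cdot3$, the event $U_2$ is $\{3\cdot4\}$ and $V_2$ is $\{2\cdot2\cdot3\}$. Both have probability $\beta(4)=f(3)/f(12)=\frac14$, and $S_2=\{3\}$ on each.

**Step 2: many prime parts.** We sum the first terms of (9). Since $2^{N_d}$ is the number of subsets $T\subset S_d$,
$$\sum_d\Pr(U_d,N_d\ge K)\le2^{-K}\sum_dE\big[1_{U_d}2^{N_d}\big]=2^{-K}\sum_d\ \sum_{\substack{u\text{ squarefree}\\(u,d)=1}}\beta(d^2u)\le2^{-K}\sum_{k>1}\beta(k)\le2^{-K}\cdot2\Lambda.$$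
The map $(d,u)\mapsto d^2u$ is injective, because $u$ is the product of the primes with odd exponent in $d^2u$.

**Step 3: few prime parts.** We sum the second terms. On $V_d\cap\{N_d<K\}$ all $j$ primes of $d$ lie in $\mathcal P(X)$, and $|\mathcal P(X)|=N_d+j<K+j$. So for each outcome of $X$, the number of $d\in\mathcal D_{j,b}$ for which $V_d$ and $N_d<K$ hold is $0$ if $|\mathcal P(X)|\ge K+j$. Otherwise it is at most the number of $d$ with $\log d<2M$ whose prime set is a $j$-element subset of $\mathcal P(X)$. There are at most $2^{K+j}$ such subsets, and at most $(3M)^j$ choices of exponents. Taking expectations, $\sum_d\Pr(V_d,N_d<K)\le2^{K+j}(3M)^j$. Add Step 2 and use (9). $\square$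

## 10. Balancing $j+b$ against $jb$: the upper bounds in Theorem 2

**Removing $\kappa$.** The weight $\kappa(d)$ costs only $M^\delta$. Fix $0<\delta<\frac14$. The number $d$ is an $i$-th power exactly when $i$ divides the gcd of the exponents of $d$, so $\kappa(d)$ is the number of divisors of this gcd, which is at most $\log_2d<3M$. The divisor bound $\tau(k)\ll_\delta k^\delta$ gives $\kappa(d)\ll_\delta M^\delta$ on $\mathcal D_{j,b}$. As there are $O(R^3)$ nonempty classes,
$$s\ll_\delta R^3\max_{j,b}M^\delta s_{j,b}.\tag{10}$$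

**The unrestricted bound.** We show $M^\delta s_{j,b}\le3\Lambda2^{-2(1-\delta)^2R}$ for all classes and all $x\ge x_0(\delta)$, treating large and small $j+b$ separately.

Suppose $j+b\ge2(1-\delta)R$. By Bound A,
$$M^\delta s_{j,b}\le2\Lambda\,2^{-j-(1-\delta)b}\le2\Lambda\,2^{-(1-\delta)(j+b)}\le2\Lambda\,2^{-2(1-\delta)^2R}.$$

Suppose $j+b<2(1-\delta)R$. Then $jb\le\big(\frac{j+b}2\big)^2\le(1-\delta)^2R^2$. Use Bound B with $K=\lceil2R\rceil\le2R+1$. Since $3^j\le2^{2j}$ and $j<2R$, we have $2^{K+j}(3M)^j\le2^{2R+1+3j}2^{jb}\le2^{8R+1}\Lambda^{(1-\delta)^2}$, so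
$$s_{j,b}\le2\Lambda2^{-2R}+2^{8R+1}\Lambda^{(1-\delta)^2}.$$
Also $M^\delta=2^{\delta b}\le2^{2\delta R}$, and $\Lambda^{(1-\delta)^2-1}=2^{-(2\delta-\delta^2)R^2}$ is smaller than any fixed $2^{-CR}$ once $R$ is large. Therefore
$$M^\delta s_{j,b}\le2\Lambda2^{-2(1-\delta)R}+\Lambda\,2^{(8+2\delta)R+1-(2\delta-\delta^2)R^2}\le3\Lambda2^{-2(1-\delta)R}\qquad(x\ge x_0(\delta)),$$
and $2(1-\delta)\ge2(1-\delta)^2$.

By (10), $s\ll_\delta R^3\Lambda2^{-2(1-\delta)^2R}$. The term $1$ in $s+1$ is absorbed, since $\Lambda2^{-2R}\ge1$ for large $x$. With (6), (7), (8),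
$$\log\rho(n)\ll_\delta R^6\Lambda\,2^{-2(1-\delta)^2R}$$
uniformly for $n\le x$. As $\delta$ can be taken arbitrarily small, $\max_{n\le x}\log\rho(n)\le\Lambda2^{-(2-o(1))R}$. This is the upper bound in the first formula of Theorem 2, and in the second formula for $\theta=1$, since then $\theta+\frac1\theta=2$.

**The bound under $\omega(n)\le\theta R$, $0<\theta<1$.** Now every $c\mid n$ has $\omega(c)\le\theta R<2R$, so the sum in (7) has only zero terms; only (8) is needed, with $j\le\theta R$. Since $\omega(n)$ is small, the simple Bound B′ is available. Let $c_\theta=\theta+\frac1\theta$ and $0<\delta<\min(\frac14,\frac1\theta-\theta)$.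

Suppose $j+b\ge(c_\theta-\delta)R$. By Bound A, as before, $M^\delta s_{j,b}\le2\Lambda\,2^{-(1-\delta)(c_\theta-\delta)R}$.

Suppose $j+b<(c_\theta-\delta)R$. Then $jb\le j\big((c_\theta-\delta)R-j\big)$. As a function of $j$ the right side increases up to $j=\frac12(c_\theta-\delta)R$. This is at least $\theta R$, because $2\theta\le c_\theta-\delta$ is equivalent to $\delta\le\frac1\theta-\theta$. As $j\le\theta R$,
$$jb\le\theta R\Big(\frac1\theta-\delta\Big)R=(1-\theta\delta)R^2.$$
With $M^\delta\le2^b\le2^{c_\theta R}$ and $2^{\omega(n)}3^j\le2^{\theta R+2\theta R}\le2^{3R}$, Bound B′ gives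
$$M^\delta s_{j,b}\le2^{c_\theta R}\cdot2^{3R}\Lambda^{1-\theta\delta}=\Lambda\,2^{(c_\theta+3)R-\theta\delta R^2}\le\Lambda2^{-c_\theta R}$$
for $x$ large in terms of $\theta,\delta$.

By (10), (6) and (8), $\log\rho(n)\ll_{\delta}R^6\Lambda\,2^{-(1-\delta)(c_\theta-\delta)R}$ for fixed $\theta$ and large $x$; the $1$ in $s+1$ is absorbed as before. Letting $\delta\to0$ gives the upper bound $\Lambda2^{-(\theta+1/\theta-o(1))R}$. With Section 6, Theorem 2 is proved. $\square$

## 11. The number of prime factors of a record: proof of Theorem 3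

**Step 1: infinitely many records.** This follows from unboundedness. The main term in Theorem 2 is $\Lambda2^{-(2+o(1))R}=2^{R^2-(2+o(1))R}\to\infty$, so $\rho$ is unbounded. For every $x$, the least integer in $[1,x]$ at which $\rho$ is maximal over $[1,x]$ is a record, and its $\rho$-value is $\max_{m\le x}\rho(m)$. These values are unbounded, so there are infinitely many records.

**Step 2: few primes contradict the record property.** We compare the two formulas of Theorem 2. If $n$ is a record, then $\rho(n)=\max_{m\le n}\rho(m)$. So the first formula with $x=n$ gives, as $n\to\infty$ through records,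
$$\log\rho(n)=\log n\cdot\exp\!\big(-(2+o(1))\sqrt{\log2\,\log\log n}\big).$$
Suppose that for some fixed $0<\theta<1$ infinitely many records satisfied $\omega(n)\le\theta\sqrt{\log\log n/\log2}$. Each of them is admissible in the second formula with $x=n$, so along them
$$\log\rho(n)\le\log n\cdot\exp\!\big(-(\theta+\theta^{-1}+o(1))\sqrt{\log2\,\log\log n}\big).$$
But $\theta+\theta^{-1}>2$, since $(1-\theta)^2>0$, and $\log\log n\to\infty$. This is a contradiction.

Hence for every $\theta<1$ all but finitely many records have $\omega(n)>\theta\sqrt{\log\log n/\log2}$, which is the statement $\omega(n)\ge(1-o(1))\sqrt{\log\log n/\log2}$.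

**Step 3: fixed number of primes.** Since $\sqrt{\log\log n/\log2}\to\infty$, for each $r$ only finitely many records have $\omega(n)\le r$. With $r=1$: only finitely many powers of $2$ are records, and all sufficiently large records are not powers of $2$. $\square$
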